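# A compact-set game and the Baire property of $C_k(X)$

## 1. Locally compact spaces, where the game decides

Throughout, $X$ is a completely regular space, and points are closed (so $X$ is Hausdorff). We write $C(X)$ for the set of continuous functions $X\to\mathbb R$ and $C_k(X)$ for $C(X)$ with the compact-open topology. For $\varphi\in C(X)$, $C\subseteq X$ compact and $\varepsilon>0$ put
$$B(\varphi,C,\varepsilon)=\{\psi\in C(X):|\psi-\varphi|<\varepsilon\text{ on }C\}.$$
These sets form a base of $C_k(X)$, and every neighborhood of $\varphi$ contains one centered at $\varphi$. Note that enlarging $C$ or shrinking $\varepsilon$ shrinks $B(\varphi,C,\varepsilon)$.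

A space is **Baire** if every countable intersection of dense open subsets is dense. So $C_k(X)$ is *not* Baire exactly when there are a nonempty open $O$ and dense open $D_0,D_1,\dots$ with $O\cap\bigcap_nD_n=\emptyset$. A set is **meager** if it is a countable union of nowhere dense sets.

**Definition (discrete open expansion).** An indexed family $(U_n)_{n\in\omega}$ of subsets of $X$ is *discrete* if every point of $X$ has a neighborhood meeting $U_n$ for at most one index $n$. It is *locally finite* if every point has a neighborhood meeting $U_n$ for only finitely many $n$. A family $(L_n)$ has a *discrete open expansion* if there are open $U_n\supseteq L_n$ with $(U_n)$ discrete.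

For example, in $\mathbb R$ the singletons $\{n\}$ have the discrete open expansion $U_n=(n-\frac13,n+\frac13)$. The singletons $\{1/(n+1)\}$ have none, because every neighborhood of $0$ contains all but finitely many of these points.

**Definition (the game $G^o_{K,L}(X)$).** In round $n\in\omega$, player $K$ chooses a compact $K_n\subseteq X$; then player $L$ chooses a compact $L_n\subseteq X$ disjoint from $\bigcup_{i\le n}K_i$. Player $K$ wins if $(L_n)_{n\in\omega}$ has a discrete open expansion; otherwise $L$ wins.

Here are three spaces by hand.

- $X$ compact. $K$ plays $K_0=X$, so every $L_n$ is empty and $K$ wins. And $C_k(X)$ is a Banach space, hence Baire.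
- $X$ discrete. $K$ plays $K_n=\bigcup_{i<n}L_i$. Then the $L_n$ are pairwise disjoint, and $U_n=L_n$ is a discrete open expansion: the neighborhood $\{x\}$ of $x$ meets at most one $L_n$. So $K$ wins. And $C_k(X)=\mathbb R^X$ is a product of complete metric spaces, hence Baire.
- $X=\mathbb Q$. A compact subset of $\mathbb Q$ is closed in $\mathbb R$, so it contains no set $\mathbb Q\cap(a,b)$ with $a<b$. Hence in round $n$ player $L$ can play a single point $x_n\notin\bigcup_{i\le n}K_i$ with $|x_n|<1/(n+1)$. Every neighborhood of $0$ contains all but finitely many $x_n$, so there is no discrete open expansion, and $L$ has a winning strategy.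

A theorem of McCoy–Ntantu says: *if $C_k(X)$ is Baire, then $L$ has no winning strategy in $G^o_{K,L}(X)$.* So $C_k(\mathbb Q)$ is not Baire. The converse is also known for locally compact $X$, and we begin by proving it. The plan is to assume that $C_k(X)$ is not Baire and to let $L$ imitate the usual proof of the Baire category theorem. $L$ builds a sequence of functions descending into the $D_n$ and plays the sets on which consecutive functions differ a lot.

**Lemma 1 (one step).** Let $D$ be dense and open in $C_k(X)$, $F\in C(X)$, $P\subseteq X$ compact, and $\delta,\eta>0$. There are $g\in C(X)$, a compact $M'\supseteq P$ and $0<\varepsilon'\le\eta$ with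
$$B(g,M',\varepsilon')\subseteq D\cap B(F,P,\delta).$$
The set $L=\{x\in M':|g-F|(x)\ge\delta\}$ is compact and disjoint from $P$. For every open $V\supseteq L$ there are $t,\rho\in C(X)$ such that $|t|\le\delta$ on $X$, $\rho=0$ off $V$, $\rho=0$ on $P$, and $F+t+\rho=g$ on $M'$.

*Proof.* The set $D\cap B(F,P,\delta)$ is open, and it is nonempty because $D$ is dense. Choose $g$ in it and a basic set around $g$ inside it; enlarge the compact set so that it contains $P$, and shrink the radius to at most $\eta$. The set $L$ is closed in the compact set $M'$, so it is compact. As $g\in B(F,P,\delta)$, we have $|g-F|<\delta$ on $P$, so $L\cap P=\emptyset$.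

Let $V\supseteq L$ be open. We need $\chi\in C(X,[0,1])$ with $\chi=1$ on $L$ and $\chi=0$ off $V$. By complete regularity each $x\in L$ has $h_x\in C(X,[0,1])$ with $h_x(x)=1$ and $h_x=0$ off $V$. Finitely many of the open sets $\{h_x>\frac12\}$ cover $L$. Let $h$ be the maximum of the corresponding $h_x$ (and $h=0$ if $L=\emptyset$), and put $\chi=\min(1,2h)$.

Let $t=\max(-\delta,\min(\delta,g-F))$ and $\rho=(g-F-t)\chi$. Then $|t|\le\delta$, and $\rho=0$ off $V$. On $P$ we have $|g-F|<\delta$, so $t=g-F$ and $\rho=0$. Let $x\in M'$. If $(g-F-t)(x)\ne0$, then $|g-F|(x)>\delta$, so $x\in L$ and $\chi(x)=1$, which gives $(F+t+\rho)(x)=g(x)$. If $(g-F-t)(x)=0$, then $\rho(x)=0$ and $(F+t+\rho)(x)=(F+t)(x)=g(x)$. $\square$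

**Lemma 2 (the rule).** Suppose $C_k(X)$ is not Baire, and let $Q\subseteq X$ be compact. There is a rule of the following kind. In round $n$ it is given compact sets $K_0,\dots,K_n$ and open sets $V_0,\dots,V_{n-1}$, where $V_i$ contains the set $L_i$ that the rule produced in round $i$. It returns a compact $L_n$ disjoint from $Q\cup\bigcup_{i\le n}K_i$. For all infinite sequences $(K_n)$ and $(V_n)$ obtained in this way, $(V_n)$ is not locally finite.

*Proof.* Fix a nonempty open $O$ and dense open $D_n$ with $O\cap\bigcap_nD_n=\emptyset$. As $O\cap D_0$ is open and nonempty, fix $F_0,M_0,\varepsilon_0$ with $B(F_0,M_0,\varepsilon_0)\subseteq O\cap D_0$ and $M_0\supseteq Q$. Before round $n$ we have $F_n\in C(X)$, $M_n$ compact and $\varepsilon_n>0$ with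
$$B(F_n,M_n,\varepsilon_n)\subseteq D_n.\tag{1}$$

*Round $n$.* Given $K_n$, put $P_n=M_n\cup\bigcup_{i\le n}K_i$ and $\delta_n=\varepsilon_n/4$. Apply Lemma 1 with $D=D_{n+1}$, $F=F_n$, $P=P_n$, $\delta=\delta_n$, $\eta=\varepsilon_n/2$. Call the results $g_n$, $M_{n+1}\supseteq P_n$, $\varepsilon_{n+1}\le\varepsilon_n/2$ and $L_n$; return $L_n$. It is disjoint from $P_n\supseteq Q\cup\bigcup_{i\le n}K_i$, since $Q\subseteq M_0\subseteq M_n$. When $V_n\supseteq L_n$ is given, take $t_n,\rho_n$ from Lemma 1 and put $F_{n+1}=F_n+t_n+\rho_n$. Since $F_{n+1}=g_n$ on $M_{n+1}$,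
$$B(F_{n+1},M_{n+1},\varepsilon_{n+1})=B(g_n,M_{n+1},\varepsilon_{n+1})\subseteq D_{n+1},$$
which is (1) for $n+1$.

*The limit.* Suppose $(V_n)$ is locally finite. As $\rho_n=0$ off $V_n$, the sum $\sum\rho_n$ is locally a finite sum, so it is continuous. As $|t_n|\le\delta_n=\varepsilon_n/4\le2^{-n}\varepsilon_0/4$, the series $\sum t_n$ converges uniformly. So $G=F_0+\sum_nt_n+\sum_n\rho_n$ is in $C(X)$, and $G-F_n=\sum_{i\ge n}(t_i+\rho_i)$. For $i\ge n$ we have $M_n\subseteq M_i\subseteq P_i$, so $\rho_i=0$ and $|t_i|\le\delta_i$ on $M_n$. Hence on $M_n$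
$$|G-F_n|\le\sum_{i\ge n}\frac{\varepsilon_i}4\le\frac{\varepsilon_n}4\sum_{j\ge0}2^{-j}=\frac{\varepsilon_n}2<\varepsilon_n .$$
So $G\in B(F_n,M_n,\varepsilon_n)\subseteq D_n$ for every $n$, and $G\in B(F_0,M_0,\varepsilon_0)\subseteq O$. This contradicts $O\cap\bigcap_nD_n=\emptyset$. $\square$

**Proposition 3.** If $X$ is locally compact and $L$ has no winning strategy in $G^o_{K,L}(X)$, then $C_k(X)$ is Baire.

*Proof.* Suppose $C_k(X)$ is not Baire. We give a winning strategy for $L$. Run the rule of Lemma 2 with $Q=\emptyset$ along with the game. When the rule returns $L_n$, player $L$ plays a compact neighborhood $L_n'$ of $L_n$ disjoint from $\bigcup_{i\le n}K_i$; it exists because $X$ is locally compact Hausdorff and $\bigcup_{i\le n}K_i$ is closed. Give $V_n=\operatorname{int}L_n'\supseteq L_n$ to the rule. If $(L'_n)$ had a discrete open expansion $(U_n)$, then $V_n\subseteq U_n$ and $(V_n)$ would be locally finite, contrary to Lemma 2. So $L$ wins. $\square$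

What changes when $X$ is not locally compact? Question 4.4 of "The Story Of A Topological Game" asks: *is it true that for any completely regular space $X$, $C_k(X)$ is Baire if and only if $L$ has no winning strategy in $G^o_{K,L}(X)$?* By the theorem of McCoy–Ntantu, only the step from "no winning strategy for $L$" to "Baire" is in doubt.

## 2. Open sets fixed during the play, and open sets chosen afterwards

Local compactness entered the proof of Proposition 3 once: $L$ could play, as part of a legal move, an open set around $L_n$. Lemma 2 itself holds for every completely regular $X$, but somebody has to supply $V_n$ during the play. If we ask $K$ to do it, we get another game.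

**Definition (the game $G^{lf}(X)$).** In round $n$, $K$ plays a compact $K_n$; then $L$ plays a compact $L_n$ disjoint from $\bigcup_{i\le n}K_i$; then $K$ plays an open $V_n\supseteq L_n$. $K$ wins if $(V_n)$ is locally finite in $X$; otherwise $L$ wins.

**Theorem 4.** For every completely regular $X$: if $L$ has no winning strategy in $G^{lf}(X)$, then $C_k(X)$ is Baire. If $X$ is locally compact and $L$ has no winning strategy in $G^o_{K,L}(X)$, then $L$ has none in $G^{lf}(X)$, so $C_k(X)$ is Baire.

*Proof.* If $C_k(X)$ is not Baire, the rule of Lemma 2 (with $Q=\emptyset$) is a strategy for $L$ in $G^{lf}(X)$, and by Lemma 2 it wins.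

Now let $X$ be locally compact, and suppose $L$ has a winning strategy $\sigma$ in $G^{lf}(X)$. In $G^o_{K,L}(X)$, when $\sigma$ prescribes $L_n$, let $L$ play a compact neighborhood $L_n'$ of $L_n$ disjoint from $\bigcup_{i\le n}K_i$, and feed $V_n=\operatorname{int}L_n'$ to $\sigma$ as $K$'s reply. If $(L_n')$ had a discrete open expansion, its members would contain the $V_n$, so $(V_n)$ would be locally finite, although $\sigma$ wins. So $L$ has a winning strategy in $G^o_{K,L}(X)$. This is the contrapositive of the claim. $\square$

The sensible first attempt on the question is to run Lemma 2 inside $G^o_{K,L}(X)$ for general $X$, with $L$ inventing the sets $V_n\supseteq L_n$ privately. It stops at one point. Suppose $K$ wins the play. Then there is a discrete open expansion $(U_n)$ of $(L_n)$, but it is known only when the whole play is over. The functions $F_1,F_2,\dots$, and with them the sets $L_1,L_2,\dots$, were computed from the $V_n$. The limit argument needs $(V_n)$ to be locally finite, and we only know that $(U_n)$ is. We cannot replace $V_n$ by $V_n\cap U_n$ after the fact, because that changes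 $F_{n+1}$ and then all later moves. In $G^{lf}$ the open set is fixed in round $n$; in $G^o$ it may depend on the whole future. A counterexample must turn this difference into topology. We shall prove the following.

**Theorem 5.** There is (in ZFC) a normal, $\sigma$-compact, hemicompact Hausdorff space $X$ such that

1. player $K$ has a winning strategy in $G^o_{K,L}(X)$;
2. $C_k(X)$ is metrizable and is the union of countably many nowhere dense subsets of itself; in particular it is not Baire.

If $K$ has a winning strategy, $L$ has none. So the answer to Question 4.4 is **no**.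

## 3. Two restrictions on a hemicompact counterexample

A space is **hemicompact** if it has compact subsets $C_0\subseteq C_1\subseteq\cdots$ such that every compact set lies in some $C_n$. For example, $\mathbb R$ is hemicompact with $C_n=[-n,n]$. In a hemicompact space the topology of $C_k(X)$ is given by the countably many seminorms $\sup_{C_n}|\varphi|$, which separate functions because singletons are compact. So $C_k(X)$ is metrizable. Also $K$ has natural moves: play $C_n$ together with all earlier $L_i$. Two observations narrow the search.

**Remark 6.** A *$k_{\mathbb R}$-space* is a space on which every real function that is continuous on all compact sets is continuous; $\mathbb R$ is one, since continuity on convergent sequences with their limits suffices. *If $X$ is a hemicompact $k_{\mathbb R}$-space, then $C_k(X)$ is completely metrizable, hence Baire.* Indeed, a Cauchy sequence converges uniformly on each $C_n$. Its limit is continuous on each $C_n$, hence on each compact set, hence on $X$. So a hemicompact counterexample carries a discontinuous function that is continuous on all compact sets. The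 simplest such function is $\mathbf 1_{\{p\}}$, where $p$ is isolated in every compact set containing it but not isolated in $X$.

So try $X=Z\cup\{p\}$. The next remark shows that $Z$ cannot be too simple; in particular a discrete $Z$ never works.

**Remark 7.** *Let $p\in X$ and suppose the open subspace $Z=X\setminus\{p\}$ is locally compact. If $C_k(X)$ is not Baire, then $L$ has a winning strategy in $G^o_{K,L}(X)$.* Indeed, use the rule of Lemma 2 with $Q=\{p\}$. Then $L_n$ is a compact subset of $Z\setminus\bigcup_{i\le n}K_i$, which is open in $X$ and locally compact, so $L_n$ has a compact neighborhood $L_n'$ inside it. Play $L_n'$ and continue as in Proposition 3.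

So $Z$ should be an increasing union of compact sets $T_n$ such that neighborhoods of points of $T_n$ always leave $T_n$, and $p$ should be a limit of $Z$ but of no $T_n$.

## 4. Finite sequences of countable ordinals

*Purpose: build $Z=\bigcup_nT_n$ in which a finite sequence $s$ is the limit of its extensions $s^\frown\xi$ as $\xi\to\omega_1$.*

Let $\Omega=\omega_1+1=[0,\omega_1]$ with the order topology, a compact Hausdorff space. For $\alpha<\omega_1$ the sets $[0,\alpha]$ and $\{\alpha+1\}$ are clopen. We use two facts about $\omega_1$: countable subsets are bounded, and compact subsets of $[0,\omega_1)$ are bounded (cover by the open sets $[0,\alpha]$).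

Let $Z=\bigcup_n\omega_1^n$ be the set of finite sequences of countable ordinals. Write $|s|$ for the length of $s$, index sequences from $0$, write $s{\restriction}i$ for the first $i$ entries, and let $T_n=\{s\in Z:|s|\le n\}$. Define $q_n:\Omega^n\to T_n$ by cutting at the first $\omega_1$: $q_n(x)=x$ if no $x_i$ equals $\omega_1$, and otherwise $q_n(x)=(x_0,\dots,x_{i-1})$ with $i$ least such that $x_i=\omega_1$. This is onto, as $q_n(s,\omega_1,\dots,\omega_1)=s$. Give $T_n$ the quotient topology.

**Small levels.** $T_0=\{\emptyset\}$. The map $q_1$ identifies $T_1$ with $\Omega$: the sequence $(\xi)$ corresponds to $\xi$, and the empty sequence to $\omega_1$. In $T_2$, the pairs $(\xi,\eta)$ converge to $(\xi)$ when $\xi$ is fixed and $\eta\to\omega_1$. They converge to $\emptyset$ when $\xi\to\omega_1$, whatever $\eta$ does.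

**$T_n$ is compact Hausdorff.** It is compact as an image of $\Omega^n$. For $i<n$ and $\mu,\nu<\omega_1$ let
$$P=\{s\in T_n:|s|>i,\ s(l)\le\mu\ (l<i),\ s(i)\le\nu\}.$$
Its preimage is $\{x\in\Omega^n:x_l\le\mu\ (l<i),\ x_i\le\nu\}$, since such an $x$ has $x_0,\dots,x_i<\omega_1$, so $|q_n(x)|>i$. The preimage is clopen, so $P$ is clopen. These sets separate points $s\ne t$. If neither is an initial segment of the other, let $i$ be the first index where they differ, say $s(i)<t(i)$. Take $\nu=s(i)$ and $\mu$ at least all earlier entries; then $s\in P\not\ni t$. If $s$ is a proper initial segment of $t$, take $i=|s|$, $\nu=t(i)$ and $\mu$ at least all earlier entries; then $t\in P\not\ni s$, because $|s|=i$.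

**$T_n$ is a closed subspace of $T_{n+1}$.** We have $q_{n+1}(x,\omega_1)=q_n(x)$. So the inclusion $T_n\to T_{n+1}$ composed with $q_n$ is continuous, and hence the inclusion is continuous. An injective continuous map from a compact space to a Hausdorff space is a closed embedding.

**The topology of $Z$.** Let $U\subseteq Z$ be open iff $U\cap T_n$ is open in $T_n$ for all $n$; then $A$ is closed iff all $A\cap T_n$ are closed. By the definition of the quotient topology,
$$A\subseteq Z\text{ is clopen}\iff q_m^{-1}(A\cap T_m)\text{ is clopen in }\Omega^m\text{ for every }m.\tag{2}$$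

We need four facts about $Z$.

- *Each $T_n$ is a closed subspace of $Z$, and points are closed.* A closed subset $A$ of $T_n$ meets each $T_m$ in a closed subset of $T_m$: for $m\le n$ since $T_m$ is a subspace of $T_n$, for $m>n$ since $T_n$ is closed in $T_m$. So $A$ is closed in $Z$. Conversely, closed sets of $Z$ meet $T_n$ in closed sets.
- *$Z$ is normal.* Let $E_0,E_1$ be disjoint closed sets. By Tietze's theorem in the compact Hausdorff space $T_n$, define inductively continuous $h_n:T_n\to[0,1]$ extending $h_{n-1}$ with $h_n=j$ on $E_j\cap T_n$ for $j=0,1$. The function prescribed on the closed set $T_{n-1}\cup((E_0\cup E_1)\cap T_n)$ is well defined and continuous on each of three closed pieces, so it is continuous. Then $\bigcup_nh_n$ is continuous on $Z$ and separates $E_0$ from $E_1$.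
- *Every compact $C\subseteq Z$ lies in some $T_n$.* Otherwise choose distinct $x_n\in C\setminus T_n$ (possible, as each chosen point lies in some $T_m$ and $C\not\subseteq T_m$). Every subset of $\{x_n:n\in\omega\}$ meets each $T_m$ in a finite set, so it is closed. Thus $C$ contains an infinite closed discrete set, which is impossible.
- *No point of $Z$ has a compact neighborhood.* With $n=|s|$, we have $s^\frown\xi=q_{n+1}(s,\xi)\to q_{n+1}(s,\omega_1)=s$ as $\xi\to\omega_1$. So an open $U\ni s$ contains some $s^\frown\xi_0$, then some $s^\frown\xi_0{}^\frown\xi_1$, and so on. It contains sequences of every length $\ge|s|$ and lies in no $T_m$.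

By the last fact, Remark 7 does not apply to $Z$.

## 5. The neighborhoods of the point $p$

*Purpose: add a point $p$ whose neighborhoods can avoid any play of $L$ that is known in advance, but are large enough to touch every generic function.*

Let $F=\{f\in\omega^\omega:f(k)\ge k\text{ for all }k\}$. For $\alpha<\omega_1$ and $f\in F$ let
$$W_{\alpha,f}=\{s\in Z:\exists k\ (|s|>f(k),\ s(i)\le\alpha\ (i<k),\ s(i)=\alpha+1\ (k\le i\le f(k)))\}.$$
In words, $s$ begins with entries at most $\alpha$, and the first entry above $\alpha$, at position $k$, starts a block of entries $\alpha+1$ that runs at least through position $f(k)$.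

For example, let $\alpha=0$ and $f(k)=\max(k,2)$. Then $W_{0,f}$ consists of the sequences that begin with $(1,1,1)$, with $(0,1,1)$, or with $k\ge2$ zeros followed by a $1$.

**Fact 8.** *$W_{\alpha,f}$ is clopen in $Z$.* We claim
$$q_m^{-1}(W_{\alpha,f}\cap T_m)=\bigcup_{k:\,f(k)<m}\{x\in\Omega^m:x_i\le\alpha\ (i<k),\ x_i=\alpha+1\ (k\le i\le f(k))\}.$$
If $s=q_m(x)\in W_{\alpha,f}$ via $k$, then $f(k)<|s|\le m$ and $s(i)=x_i$ for $i\le f(k)$. Conversely, if $x$ is in the $k$-th box, then $x_0,\dots,x_{f(k)}<\omega_1$, so $|q_m(x)|>f(k)$ and $k$ is a witness. Since $k\le f(k)<m$, this is a finite union of clopen boxes. Apply (2).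

**Fact 9.** *Finite intersections of the sets $W_{\alpha,f}$ are nonempty.* Let $(\alpha_c,f_c)$ be finitely many pairs, at least one. Let $\beta_1<\dots<\beta_l$ be the distinct values of the $\alpha_c$, and $g_a=\max\{f_c:\alpha_c=\beta_a\}$ (pointwise). Choose any $k_1\ge0$ and any
$$k_{a+1}>g_a(k_a)\qquad(1\le a\le l).\tag{3}$$
Let $s$ have length $k_{l+1}$, with value $0$ on $[0,k_1)$ and value $\beta_a+1$ on $[k_a,k_{a+1})$. *Then $s\in\bigcap_cW_{\alpha_c,f_c}$.* Given $c$ with $\alpha_c=\beta_a$, use $k=k_a$. Earlier entries are $0$ or at most $\beta_{a-1}+1\le\beta_a$. The entries at $k_a,\dots,f_c(k_a)$ equal $\beta_a+1$, because $f_c(k_a)\le g_a(k_a)<k_{a+1}\le|s|$.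

The freedom in the choice of the $k_a$ will matter in Section 7.

**Fact 10.** *If $f(k)=\max(k,n)$, then $W_{\alpha,f}\cap T_n=\emptyset$*, since members of $W_{\alpha,f}$ are longer than some $f(k)\ge n$.

**The space $X$.** Let $X=Z\cup\{p\}$ with $p\notin Z$. A set $U\subseteq X$ is open iff $U\cap Z$ is open in $Z$ and, when $p\in U$, $U$ contains an intersection $N$ of finitely many (at least one) sets $W_{\alpha,f}$. This is a topology, $Z$ is an open subspace with its original topology, and the sets $N\cup\{p\}$ form a base at $p$. They are clopen, since $Z\setminus N$ is open in $Z$ by Fact 8.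

*Points are closed.* $\{p\}$ is closed because $Z$ is open. If $z\in T_n$, then $X\setminus\{z\}$ is open, as it contains the set $W_{0,f}$ of Fact 10.

*$X$ is completely regular.* Let $E$ be closed in $X$. If $p\notin E$, some clopen $N\cup\{p\}$ misses $E$, and its indicator function separates $p$ from $E$. If $z\in Z\setminus E$, pick by Fact 10 a clopen $N\cup\{p\}$ missing $z$. The set $(E\cap Z)\cup N$ is closed in the normal space $Z$ and omits $z$, so there is $h\in C(Z,[0,1])$ with $h(z)=0$ and $h=1$ on $(E\cap Z)\cup N$. Put $h(p)=1$. Then $h=1$ on the neighborhood $N\cup\{p\}$ of $p$, so $h$ is continuous on $X$; and $h=1$ on $E$.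

*$X$ is normal.* $X$ is the union of $\{p\}$ and the compact sets $T_n$, so it is $\sigma$-compact, hence Lindelöf. A regular Lindelöf space is normal. As points are closed, $X$ is Hausdorff.

By Fact 10, $p$ is isolated in each $T_n\cup\{p\}$; by Fact 9, $p$ is not isolated in $X$. Lemma 12 below shows that these are the relevant compact sets, so $\mathbf 1_{\{p\}}$ is continuous on all compact sets but not on $X$, as Remark 6 requires.

## 6. Player $K$ wins $G^o_{K,L}(X)$

**Lemma 11.** Let $L_n$ $(n\in\omega)$ be pairwise disjoint compact subsets of $Z$ with $L_n\cap T_n=\emptyset$. Then $(L_n)$ has a discrete open expansion in $X$.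

*Proof.* **Step 1: some $W_{\alpha,f}$ misses all the $L_n$.** *This keeps the expansion away from $p$, and it is chosen with all the $L_n$ in hand.* Choose $m_n$ with $L_n\subseteq T_{m_n}$. We look for $\alpha_n<\omega_1$ such that every $s\in L_n$ satisfies
$$|s|\ge n+1\quad\text{and}\quad s(i)\le\alpha_n\ \ (i\le n).\tag{4}$$
If $L_n=\emptyset$, let $\alpha_n=0$. If $L_n\ne\emptyset$, then $m_n>n$, and $|s|\ge n+1$ holds since $L_n\cap T_n=\emptyset$. The set $q_{m_n}^{-1}(L_n)$ is compact. It contains no $x$ with $x_i=\omega_1$ for some $i\le n$, since then $q_{m_n}(x)\in T_n$. So for each $i\le n$ its projection to the $i$-th coordinate is a compact subset of $[0,\omega_1)$, hence bounded. Let $\alpha_n$ be a common bound for these $n+1$ projections; then (4) holds.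

Let $\alpha=\sup_n\alpha_n<\omega_1$ and $f(k)=\max\{k,m_0,\dots,m_k\}$, so $f\in F$. Suppose $s\in L_n\cap W_{\alpha,f}$, witnessed by $k$. By (4), $s(i)\le\alpha$ for $i\le n$, while $s(k)=\alpha+1$. So $k>n$, and $|s|>f(k)\ge m_n$, contradicting $L_n\subseteq T_{m_n}$. Put $N=W_{\alpha,f}$; it misses $\bigcup_nL_n$.

**Step 2: separate the $L_n$ inside $Z$.** For $I\subseteq\omega$, the set $\bigcup_{n\in I}L_n$ meets $T_m$ in the finite union $\bigcup_{n\in I,\,n<m}L_n\cap T_m$, because $L_n\cap T_m\subseteq L_n\cap T_n=\emptyset$ for $n\ge m$. So it is closed in $Z$. Taking $I=\omega$ and $I=\omega\setminus\{n\}$, we see that each $L_n$ is relatively clopen in the closed set $Y=\bigcup_nL_n$. Hence the function with value $n$ on $L_n$ is continuous on $Y$, and by Tietze's theorem it extends to a continuous $g:Z\to\mathbb R$. Put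
$$U_n=g^{-1}\big((n-\tfrac13,n+\tfrac13)\big)\setminus N .$$
This is open in $Z$, hence in $X$, and it contains $L_n$ by Step 1. A point $z\in Z$ has the neighborhood $g^{-1}\big((g(z)-\frac1{10},g(z)+\frac1{10})\big)$. An interval of length $\frac15$ meets at most one of the intervals $(n-\frac13,n+\frac13)$, as these are $\frac13$ apart; so this neighborhood meets at most one $U_n$. The neighborhood $N\cup\{p\}$ of $p$ meets none. $\square$

**Winning strategy for $K$.** Play $K_n=T_n\cup\{p\}\cup\bigcup_{i<n}L_i$, which is compact. Then the $L_n$ are pairwise disjoint compact subsets of $Z$ with $L_n\cap T_n=\emptyset$, and $K$ wins by Lemma 11. This proves Theorem 5(1).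

**Lemma 12.** Every compact $C\subseteq X$ lies in some $T_n\cup\{p\}$.

*Proof.* Otherwise choose inductively distinct $x_n\in C\setminus(T_n\cup\{p\})$. By Lemma 11 with $L_n=\{x_n\}$, each point of $X$ has a neighborhood containing at most one $x_n$. Finitely many such neighborhoods cover $C$, which contains infinitely many $x_n$, a contradiction. $\square$

So $X$ is hemicompact via the sets $T_n\cup\{p\}$, and $C_k(X)$ is metrizable.

## 7. $C_k(X)$ is meager in itself

We want dense open sets $O_r$ with empty intersection. If $\varphi\in C(X)$, then $|\varphi-\varphi(p)|<1$ on some basic $N$. So we want conditions, each about one compact set, that together force $\varphi>\varphi(p)+2$ somewhere on every $N$. The sets of sequences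
$$[0,\gamma]^n=\{s\in Z:|s|=n,\ \text{all entries}\le\gamma\}\qquad(\gamma<\omega_1)$$
are compact, being $q_n$-images of compact boxes. A first attempt is to require

- **(i)** $\varphi(s)>\varphi(p)+3$ for all $s\in[0,\gamma]^n$

for infinitely many $n$, with some $\gamma$ depending on $n$. This alone fails, and Lemma 11 is the reason. Given any $\gamma_1,\gamma_2,\ldots<\omega_1$, the sets $L_m=[0,\gamma_{m+1}]^{m+1}$ are compact, pairwise disjoint and miss $T_m$. Their union is closed in $Z$ and misses some $N=W_{\alpha,f}$, by the proof of Lemma 11. So $\bigcup_mL_m$ and $N\cup\{p\}$ are disjoint closed subsets of the normal space $X$, and some $\varphi\in C(X)$ is $4$ on the first and $0$ on the second. It satisfies (i) for all $n\ge1$ with $\gamma=\gamma_n$.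

The attempt controls $\varphi$ on $[0,\gamma]^n$ but says nothing about the long sequences near this set. Continuity does say something about them.

**Notation.** For $\gamma<\omega_1$ and $s\in Z$ let $\tau_\gamma s$ be the restriction of $s$ to the indices before its first entry $>\gamma$, with $\tau_\gamma s=s$ if there is no such entry. For instance, $\tau_5(3,5,9,0)=(3,5)$.

**Lemma 13.** If $\varphi\in C(X)$ and $n\ge1$, there is $\gamma<\omega_1$ such that $\varphi(s)=\varphi(\tau_\gamma s)$ for all $s\in T_n$.

For $n=1$ this is the classical fact that a continuous real function on $[0,\omega_1]$ is constant on a tail.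

*Proof.* Let $\psi=\varphi\circ q_n\in C(\Omega^n)$. Fix a coordinate $i<n$. Sending the value $\xi\in\Omega$ of the $i$-th coordinate to the function $\psi(\dots,\xi,\dots)$ of the other coordinates is a map $\Omega\to C(\Omega^{n-1})$. It is continuous for the sup norm, because $\Omega^{n-1}$ is compact. So for each $j\ge1$ there is $\delta_j<\omega_1$ such that for all $\xi>\delta_j$ its value at $\xi$ is within $1/j$ of its value at $\omega_1$. Let $\gamma^i=\sup_j\delta_j<\omega_1$. For $\xi>\gamma^i$ the value at $\xi$ equals the value at $\omega_1$.

Let $\gamma=\max_{i<n}\gamma^i$. Let $s\in T_n$. If $s$ has no entry $>\gamma$, there is nothing to prove. Otherwise let the first such entry be at index $i$, and write $s=q_n(x)$ with $x=(s,\omega_1,\dots,\omega_1)$. Replacing $x_i=s(i)>\gamma^i$ by $\omega_1$ does not change $\psi$, and the new point is mapped by $q_n$ to $s{\restriction}i$. So $\varphi(s)=\varphi(s{\restriction}i)=\varphi(\tau_\gamma s)$. $\square$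

The way past the obstacle is to demand an open version of this stabilization *with the same $\gamma$ as in* (i):

- **(ii)** $\sup_{s\in T_n}|\varphi(s)-\varphi(\tau_\gamma s)|<1$.

By Lemma 13, the function $\varphi$ of the failed attempt satisfies (ii) for each $n$ when $\gamma$ is large, but nothing makes it satisfy (i) for that larger $\gamma$. For $n\ge1$ and $\gamma<\omega_1$ let $O(n,\gamma)$ be the set of $\varphi\in C_k(X)$ satisfying (i) and (ii), and let
$$O_r=\bigcup\{O(n,\gamma):n\ge\max(r,1),\ \gamma<\omega_1\}\qquad(r\in\omega).$$

**Step 1: $O_r$ is open.** *We check that both conditions survive small changes on one compact set.* Let $\varphi\in O(n,\gamma)$. On the compact set $[0,\gamma]^n$ the function $\varphi-\varphi(p)-3$ has a minimum $c>0$. Let $d<1$ be the supremum in (ii). Choose $\eta>0$ with $2\eta<c$ and $2\eta<1-d$. If $|\psi-\varphi|<\eta$ on $T_n\cup\{p\}$, then $\psi-\psi(p)-3>c-2\eta>0$ on $[0,\gamma]^n$. Since $\tau_\gamma s\in T_n$ for $s\in T_n$, the supremum in (ii) for $\psi$ is at most $d+2\eta<1$. So $B(\varphi,T_n\cup\{p\},\eta)\subseteq O(n,\gamma)$.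

**Step 2: $O_r$ is dense.** *We change a given function only beyond a given compact set so that it is large on $[0,\gamma]^n$ and stabilizes at the same $\gamma$.* By Lemma 12 every nonempty open set contains some $B(\varphi_0,T_m\cup\{p\},\varepsilon)$ with $m\ge r$. Let $n=m+1$, so $n\ge\max(r,1)$, and let $\gamma$ be as in Lemma 13 for $\varphi_0$ and $n$. Put
$$H=\{s\in Z:|s|\ge n,\ s(i)\le\gamma\ (i<n)\}.$$
The set $q_{m'}^{-1}(H\cap T_{m'})$ is $\{x\in\Omega^{m'}:x_i\le\gamma\ (i<n)\}$ for $m'\ge n$ and empty for $m'<n$. So $H$ is clopen in $Z$ by (2). Let $f(k)=\max(k,n)$, so $W_{0,f}\cap T_n=\emptyset$ by Fact 10, and let $H'=H\setminus W_{0,f}$. Then $H'$ is clopen in $Z$; it is open in $X$, and its complement is open in $X$ since it contains $W_{0,f}\cup\{p\}$. So $h=\mathbf 1_{H'}\in C(X)$.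

We have $h(p)=0$, and $h=0$ on $T_m$, since members of $H$ have length at least $n=m+1$. For $s\in T_n$, $h(s)=1$ iff $s\in H\cap T_n=[0,\gamma]^n$. Let $\varphi_1=\varphi_0+Mh$ with $M>0$. Since $\varphi_0$ is bounded on $T_n$, for $M$ large we have $\varphi_1=\varphi_0+M>\varphi_0(p)+3=\varphi_1(p)+3$ on $[0,\gamma]^n$, which is (i).

For (ii), we claim $h(s)=h(\tau_\gamma s)$ for $s\in T_n$. If $s\in[0,\gamma]^n$, then $\tau_\gamma s=s$. Otherwise either $|s|<n$, or $|s|=n$ and $s$ has an entry $>\gamma$; in both cases $|\tau_\gamma s|<n$ and both values are $0$. With Lemma 13 for $\varphi_0$ we get $\varphi_1(s)=\varphi_1(\tau_\gamma s)$ on $T_n$, so the supremum in (ii) is $0$. Thus $\varphi_1\in O(n,\gamma)\subseteq O_r$. As $h=0$ on $T_m\cup\{p\}$, also $\varphi_1\in B(\varphi_0,T_m\cup\{p\},\varepsilon)$.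

**Step 3: $\bigcap_rO_r=\emptyset$.** *Here (i) makes $\varphi$ large at a short sequence $s'$, and (ii), at a later stage, carries the large value to a long extension $s\in N$.* Suppose $\varphi\in\bigcap_rO_r$. For each $r$ choose $n_r\ge\max(r,1)$ and $\gamma_r$ with $\varphi\in O(n_r,\gamma_r)$. By continuity at $p$ there is a basic $N$ with $|\varphi-\varphi(p)|<1$ on $N$.

*One neighborhood first: $N=W_{\beta,g}$.* Suppose $\gamma_r\ge\beta+1$ for infinitely many $r$. Choose such an $r$ with $n_r>g(0)$, and let $s$ be the constant sequence $\beta+1$ of length $n_r$. Then $s\in N$ via $k=0$, and $s\in[0,\gamma_r]^{n_r}$, so (i) gives $\varphi(s)>\varphi(p)+3$, a contradiction.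

Otherwise $\gamma_r\le\beta$ for all but finitely many $r$. Take $r=1$, let $s'$ be the sequence of $n_r$ zeros, and let $s$ extend $s'$ by entries $\beta+1$ to length $g(n_r)+1$. Then $s\in N$ via $k=n_r$, and $\varphi(s')>\varphi(p)+3$ by (i). Now choose $q$ with $\gamma_q\le\beta$ and $n_q\ge|s|$. The entries of $s'$ are $0\le\gamma_q$, and the next entry of $s$ is $\beta+1>\gamma_q$, so $\tau_{\gamma_q}s=s'$. By (ii) for $(n_q,\gamma_q)$, $\varphi(s)>\varphi(s')-1>\varphi(p)+2$, a contradiction.

*The general $N$.* Let $N=\bigcap_cW_{\alpha_c,f_c}$ over a nonempty finite set of pairs, and let $\beta_1<\dots<\beta_l$ and $g_1,\dots,g_l$ be as in Fact 9. The sequence $(\gamma_r)$ may be large compared with some $\beta_a$ and small compared with others, so we cut where it changes. Let $b\in\{1,\dots,l\}$ be the largest index with $\gamma_r\ge\beta_b+1$ for infinitely many $r$, and $b=0$ if there is none. Let $R=\{r:\gamma_r\ge\beta_b+1\}$ if $b\ge1$, and $R=\omega$ if $b=0$. Then $R$ is infinite, and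
$$\text{if }b<l,\text{ then }\gamma_r\le\beta_{b+1}\text{ for all but finitely many }r.\tag{5}$$

Choose the numbers $k_a$ of Fact 9 as follows.

- If $b\ge1$: put $k_1=0$ and $k_{a+1}=g_a(k_a)+1$ for $1\le a<b$. Pick $r\in R$ with $n_r>g_b(k_b)$, possible as $n_r\ge r$ and $R$ is infinite, and put $k_{b+1}=n_r$.
- If $b=0$: pick $r\in R$ with $r\ge1$ and put $k_1=n_r$.
- For $b<a\le l$: put $k_{a+1}=g_a(k_a)+1$.

Condition (3) holds in all cases. Let $s$ be the sequence of Fact 9; so $s\in N$ and $|s|=k_{l+1}$. Let $s'=s{\restriction}k_{b+1}$. Then $|s'|=n_r$. If $b\ge1$, then since $k_1=0$ the entries of $s'$ are among $\beta_1+1,\dots,\beta_b+1$, so they are at most $\beta_b+1\le\gamma_r$. If $b=0$, they are all $0$. In both cases $s'\in[0,\gamma_r]^{n_r}$, and (i) gives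
$$\varphi(s')>\varphi(p)+3.\tag{6}$$

If $b=l$, then $s=s'\in N$, and (6) contradicts $|\varphi-\varphi(p)|<1$ on $N$.

If $b<l$, use (5) and the infinitude of $R$ to choose $q\in R$ with $\gamma_q\le\beta_{b+1}$ and $n_q\ge k_{l+1}$. The entries of $s'$ are at most $\gamma_q$: they are at most $\beta_b+1\le\gamma_q$ if $b\ge1$, because $q\in R$, and they are $0$ if $b=0$. The next entry of $s$, at index $k_{b+1}<k_{b+2}\le|s|$, is $\beta_{b+1}+1>\gamma_q$. So $\tau_{\gamma_q}s=s'$. As $|s|=k_{l+1}\le n_q$, we have $s\in T_{n_q}$, and (ii) for $(n_q,\gamma_q)$ gives $|\varphi(s)-\varphi(s')|<1$. With (6), $\varphi(s)>\varphi(p)+2$, contradicting $s\in N$.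

**Conclusion of the proof of Theorem 5.** The sets $C_k(X)\setminus O_r$ are closed with empty interior, hence nowhere dense. By Step 3 their union is all of $C_k(X)$. Since $C_k(X)$ is nonempty, it is not Baire. This is Theorem 5(2), and Question 4.4 has a negative answer. $\blacksquare$

For this $X$, player $K$ wins $G^o_{K,L}(X)$, while by Theorem 4 player $L$ has a winning strategy in $G^{lf}(X)$. The two games differ here as described in Section 2. The neighborhood $N$ in Lemma 11 depends on all the $\alpha_n$ and $m_n$, so it is available only after the play. In $G^{lf}(X)$, player $K$ must commit in round $n$ to an open set around $L_n$; if $L_n\neq\emptyset$, such a set contains arbitrarily long sequences, by the last of the four facts about $Z$ when $L_n\subseteq Z$. Whether the first statement of Theorem 4 can be reversed is not claimed here.
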